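# Homeomorphisms of Teichmüller space that carry geodesics to geodesics

## 1. Stretching the plane and stretching the half-plane

Take the map $A(x,y)=(2x,y)$ on the Euclidean plane. It carries every straight line to a straight line, and it is a homeomorphism, but it is not an isometry. So in $\mathbf R^2$ the geodesics, seen as point sets, do not determine the metric, even up to scale.

Now use the same formula on the upper half-plane, $B(x,y)=(2x,y)$ with $y>0$, where the geodesics are the vertical half-lines and the half-circles centered on the real axis. Vertical geodesics go to vertical geodesics. But the half-circle $x^2+y^2=1$ goes to the half-ellipse $x^2/4+y^2=1$. Its ends are $\pm2$, and it passes through $(0,1)$, whereas the geodesic with ends $\pm2$ passes through $(0,2)$. So $B$ does not carry geodesics to geodesics. The map $(x,y)\mapsto(2x,2y)$, which has the same effect on the ends of geodesics, is an isometry.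

The ends decide here, for a simple reason. Suppose a map $f$ of the half-plane sends every geodesic to a geodesic with the same two ends. A geodesic in the half-plane is determined by its ends, so every geodesic is mapped to itself. Each point is the intersection of two geodesics, hence is fixed, and $f=\mathrm{id}$.

Call a map of a geodesic metric space to itself *totally geodesic* if it maps any geodesic to a geodesic. This means only that the image of each geodesic, as a point set, is a geodesic; nothing is required about arc length. A theorem of Jeffers says that a totally geodesic bijection of $\mathbf H^n$, $n\ge2$, is an isometry. The Euclidean plane is not rigid in this sense, and the hyperbolic plane is.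

The hyperbolic plane of curvature $-4$ is the Teichmüller space of the once-punctured torus with its Teichmüller metric. Let $S_{g,n}$ be a Riemann surface of genus $g$ with $n$ punctures, let $\xi=3g-3+n$ be its *complexity*, and let $\mathcal T_{g,n}$ be its Teichmüller space with the Teichmüller metric $d_{\mathcal T}$. We ask: if $\xi\ge2$, must a totally geodesic homeomorphism of $\mathcal T_{g,n}$ be an isometry? The question is posed, as a conjecture with a positive answer, in "Totally geodesic homeomorphisms between Teichmüller spaces". The conjecture is true.

A *line* is a bi-infinite geodesic of a Teichmüller space, regarded as a point set. $\mathrm{Mod}^{\pm}(S)$ is the extended mapping class group, in which orientation-reversing classes are allowed.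

**Theorem A.** Let $3g-3+n\ge2$ and let $f:\mathcal T_{g,n}\to\mathcal T_{g,n}$ be a homeomorphism mapping each geodesic (as a point set) to a geodesic. Then $f$ is an isometry. If $(g,n)\ne(1,2)$, then $f$ is the action of an element of $\mathrm{Mod}^{\pm}(S_{g,n})$. If $(g,n)=(1,2)$, then $f$ is conjugate, under the standard isometry $\mathcal T_{1,2}\cong\mathcal T_{0,5}$, to the action of an element of $\mathrm{Mod}^{\pm}(S_{0,5})$.

**Corollary.** For $3g-3+n\ge2$, the group of totally geodesic self-homeomorphisms of $\mathcal T_{g,n}$ equals $\mathrm{Isom}(\mathcal T_{g,n},d_{\mathcal T})$. It is the image of $\mathrm{Mod}^{\pm}(S_{g,n})$, or of $\mathrm{Mod}^{\pm}(S_{0,5})$ when $(g,n)=(1,2)$.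

There is also a supplement, which is not needed for Theorem A, with weaker hypotheses and two surfaces.

**Theorem B.** Let $S=S_{g,n}$, $S'=S_{g',n'}$ with $3g-3+n=3g'-3+n'\ge1$. Suppose either

1. $f:\mathcal T(S)\to\mathcal T(S')$ is continuous, injective, and maps every line onto a line; or
2. $f:\mathcal T(S)\to\mathcal T(S')$ is a homeomorphism and maps each line of some *dense* family $\mathcal D$ of lines into a line. Dense means: for every line $L$ and $x\neq y$ in $L$ there are $L_j\in\mathcal D$ and $x_j,y_j\in L_j$ with $x_j\to x$, $y_j\to y$.

Then $f$ is a surjective isometry. Moreover $(g,n)=(g',n')$ or $\{(g,n),(g',n')\}$ is one of $\{(0,4),(1,1)\}$, $\{(0,5),(1,2)\}$, $\{(0,6),(2,0)\}$.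

The plan is the one the half-plane suggests: find a boundary on which $f$ acts, understand the action there, and finish by intersecting two lines.

## 2. Rays, lines and their ends

Fix $S$ with $\xi\ge 2$ and write $\mathcal T=\mathcal T(S)$. Let $\mathcal{MF}$ be the space of measured foliations (equivalently, measured laminations) and $\mathcal{PMF}$ its projectivization, which is compact. The intersection number $i(\cdot,\cdot)$ is continuous and homogeneous on $\mathcal{MF}$, so for classes in $\mathcal{PMF}$ the condition $i=0$ makes sense and is closed. A *curve* is an isotopy class of essential non-peripheral simple closed curves; it is also viewed as an element of $\mathcal{PMF}$. Weighted curves are dense in $\mathcal{MF}$.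

For $X\in\mathcal T$ let $Q(X)$ be the space of integrable holomorphic quadratic differentials on $X$ and $Q^1(X)$ the set of those of unit norm. If $q\in Q(X)\setminus0$ has natural coordinate $x+iy$, then $V(q)$ is the vertical foliation with measure $|dx|$, and $H(q)=V(-q)$ is the horizontal one. For $q\in Q^1(X)$ the affine maps $x\mapsto e^tx$, $y\mapsto e^{-t}y$ define a ray $R_q(t)$, $t\ge0$, from $X$. Write $X_t=R_q(t)$, and let $q_t\in Q^1(X_t)$ be the terminal differential, so that
$$V(q_t)=e^tV(q),\qquad H(q_t)=e^{-t}H(q). \tag{1}$$

**Fact 1 (Teichmüller; Kravetz, Linch).** $\mathcal T$ is homeomorphic to $\mathbf R^{6g-6+2n}$, and $d_{\mathcal T}$ is proper and uniquely geodesic. Each $R_q$ is a unit-speed geodesic ray, and $(q,t)\mapsto R_q(t)$ is a homeomorphism $Q^1(X)\times(0,\infty)\to\mathcal T\setminus\{X\}$. The lines through $X$ are the sets $R_q\cup R_{-q}$. Any two distinct points lie on exactly one line, and distinct lines meet in at most one point.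

**Fact 2 (Hubbard–Masur; Kerckhoff).** For each $X$ the map $q\mapsto V(q)$ is a homeomorphism $Q(X)\setminus0\to\mathcal{MF}\setminus0$. Hence $Q^1(X)\cong\mathcal{PMF}$.

So for $F\in\mathcal{PMF}$ there is exactly one ray from $X$ whose vertical foliation has class $F$; call it $R_{X,F}$. By Facts 1 and 2, the class $F$ with $Y\in R_{X,F}$ depends continuously on $Y\in\mathcal T\setminus\{X\}$.

**Fact 3 (extremal length; Kerckhoff, Minsky).** $\mathrm{Ext}_X(V(q))=\|q\|$ and $\mathrm{Ext}_X(cF)=c^2\,\mathrm{Ext}_X(F)$. Moreover $i(F,G)^2\le\mathrm{Ext}_X(F)\,\mathrm{Ext}_X(G)$ (Minsky's inequality).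

Since $V(q)=e^{-t}V(q_t)$ and $\|q_t\|=1$, (1) gives
$$\mathrm{Ext}_{R_q(t)}(V(q))=e^{-2t}\,\mathrm{Ext}_X(V(q)). \tag{2}$$
Along $R_{X,F}$ the extremal length of $F$ shrinks exponentially. In this sense the ray "goes to" $F$.

**Example (the once-punctured torus).** Let $X_\tau=\mathbf C/(\mathbf Z+\tau\mathbf Z)$, punctured at the origin, with $\mathrm{Im}\,\tau>0$. Here $Q(X_\tau)=\mathbf C\,dz^2$, and measured foliations are vectors $(m,n)\in\mathbf R^2$ up to sign, with leaves in the direction $m+n\tau$ and $i((m,n),(m',n'))=|mn'-m'n|$. For a primitive integer vector, the torus is a cylinder of circumference $|m+n\tau|$ and height $h=\mathrm{Im}\,\tau/|m+n\tau|$. Rescaling to height $1$ gives area $\mathrm{Im}\,\tau/h^2$, so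
$$\mathrm{Ext}_\tau(m,n)=\frac{|m+n\tau|^2}{\mathrm{Im}\,\tau}.$$
The same formula holds for real $(m,n)$ by homogeneity and continuity. At $\tau=ie^{2t}$ we get $\mathrm{Ext}(1,0)=e^{-2t}$, in agreement with (2): the vertical half-line is the ray from $i$ toward $(1,0)$. Minsky's inequality says $|mn'-m'n|\,\mathrm{Im}\,\tau\le|m+n\tau||m'+n'\tau|$, and this is true because $(mn'-m'n)\,\mathrm{Im}\,\tau$ is the imaginary part of $\overline{(m+n\tau)}\,(m'+n'\tau)$.

**Definition.** Classes $F,G$ *fill* if $i(F,K)+i(G,K)>0$ for all $K\in\mathcal{MF}\setminus0$.

On the once-punctured torus $F,G$ fill exactly when $F\ne G$: a vector $K\neq 0$ with $i(F,K)=i(G,K)=0$ is proportional to both. In complexity $\ge2$ the condition is stronger. If $\alpha,\beta$ are disjoint curves, then $K=\alpha$ shows that they do not fill.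

**Fact 4 (Gardiner–Masur, "Extremal length geometry of Teichmüller space").** A pair $(F,G)$ in $\mathcal{MF}$ is $(V(q),H(q))$ for some $X\in\mathcal T$ and some $q\in Q(X)\setminus0$ if and only if it fills, and then $(X,q)$ is unique.

The *ends* of the line $R_q\cup R_{-q}$ are the classes $[V(q)]$ and $[V(-q)]=[H(q)]$. For $t<0$ let $X_t$ be the point at distance $|t|$ along $R_{-q}$ and put $q_t=-(-q)_{|t|}$. Formula (1), applied to $-q$, shows that (1) then holds for all $t\in\mathbf R$. So the ends do not depend on which point of the line we start from.

**Lemma 0.** If $F,G\in\mathcal{PMF}$ fill, there is exactly one line with ends $\{F,G\}$. The two ends of any line fill.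

*Proof.* The last sentence is Fact 4. For existence, Fact 4 gives $q$ with $[V(q)]=F$ and $[H(q)]=G$; rescale $q$ to unit norm. For uniqueness, let $q,q'$ have unit norm, with ends $F,G$; after replacing $q'$ by $-q'$ if necessary, $V(q')=aV(q)$ and $H(q')=bH(q)$ with $a,b>0$. Since the norm of a differential is the intersection number of its two foliations, $1=\|q'\|=i(V(q'),H(q'))=ab\,i(V(q),H(q))=ab$. With $t=\log a$, (1) gives $(V(q'),H(q'))=(V(q_t),H(q_t))$. By the uniqueness in Fact 4, $q'$ is based at $X_t$ and $q'=q_t$. So the two lines coincide. $\square$

**Fact 5.** Call $F\in\mathcal{PMF}$ *uniquely ergodic* (u.e.) if $i(F,K)=0$, $K\ne0$, implies $[K]=F$. The foliations of pseudo-Anosov maps are u.e. (Thurston; FLP).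

*The u.e. classes are dense in $\mathcal{PMF}$.* A curve $\alpha$ is not u.e., since $\xi\ge2$ provides a second curve disjoint from it. Hence if $F$ is u.e., then $i(F,\alpha)>0$; otherwise $\alpha=F$. The images of $F$ under powers of the Dehn twist about $\alpha$ are u.e., because mapping classes preserve $i$, and since $i(F,\alpha)>0$ they converge to $\alpha$ in $\mathcal{PMF}$. So every curve is a limit of u.e. classes, and curves are dense.

## 3. Components of a lamination and the curves they carry

**Fact 6 (Thurston; see Casson–Bleiler, Penner–Harer).** A nonzero measured lamination $\lambda$ is a finite sum of minimal components with disjoint supports. Each component is either a weighted curve or a non-closed lamination $\lambda_0$ that *fills* a connected essential subsurface $Y$, not an annulus or a pair of pants; every non-peripheral curve of $Y$ crosses $\lambda_0$. If $i(\lambda_0,\mu)=0$ for such a $\lambda_0$, then every component of $\mu$ either has the same support as $\lambda_0$ or is, up to isotopy, disjoint from $\mathrm{int}\,Y$; in particular $i(\mu,\beta)=0$ for each curve $\beta\subset\partial Y$.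

**Definition.** $\lambda$ is *arational* if a component fills $S$. Then that component is all of $\lambda$, and for $K\neq0$ we have $i(\lambda,K)=0$ if and only if $K$ has the same support as $\lambda$.

A curve is not arational. The lamination of a pseudo-Anosov map of $S$ is.

**Definition.** $\sigma(\lambda)$ is the set of curves that are closed components of $\lambda$, or boundary curves, non-peripheral in $S$, of subsurfaces filled by non-closed components of $\lambda$.

If a non-closed component fills $Y\ne S$, then $Y$ has a boundary curve that is non-peripheral in $S$. So $\sigma(\lambda)=\emptyset$ if and only if $\lambda$ is arational. Moreover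
$$i(\lambda,\mu)=0\ \Longrightarrow\ i(\beta,\mu)=0\quad\text{for all }\beta\in\sigma(\lambda). \tag{3}$$
For a closed component this holds because the intersection numbers of the components of $\lambda$ with $\mu$ add up to $i(\lambda,\mu)$, so each is zero. For a boundary curve it is the last clause of Fact 6.

**Example (five punctures).** In $S_{0,5}$ let $\gamma$ surround punctures $1,2$. Cutting along $\gamma$ gives a pair of pants and a four-holed sphere $Y$ with ends $\gamma,3,4,5$. Let $\Lambda$ be the stable lamination of a pseudo-Anosov map of $Y$. It is non-closed and fills $Y$. The only boundary curve of $Y$ that is not a puncture is $\gamma$, so $\sigma(\Lambda)=\{\gamma\}$, although $\gamma$ is not a component of $\Lambda$.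

## 4. The action on directions at a point

From here to the end of Section 8, $S$ and $S'$ have equal complexity $\ge2$, and $f:\mathcal T(S)\to\mathcal T(S')$ is a homeomorphism that maps every line onto a line. For Theorem A, $S'=S$, and the first step places us in this situation.

**Step 1. A totally geodesic homeomorphism maps lines onto lines.** The purpose is to exclude that the image of a line is only part of a line. Let $L$ be a line. If lines are assumed to go to geodesics (possibly segments, rays or lines), then $f(L)$ is contained in a line. If only segments are assumed to go to segments, write $L$ as an increasing union of nondegenerate segments. Their images are nested nondegenerate segments; each lies in a unique line, and by nesting it is always the same line. So again $f(L)$ is contained in a line $L'$. Since $f$ is a homeomorphism, $f(L)$ is closed and homeomorphic to $\mathbf R$. A subset of $L'\cong\mathbf R$ homeomorphic to $\mathbf R$ is a nonempty open interval, and if it is also closed it is everything. So $f(L)=L'$.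

**Step 2. $f^{-1}$ maps lines onto lines.** This makes all later statements symmetric in $f$ and $f^{-1}$. Given a line $L'$ and distinct $x',y'\in L'$, let $L$ be the line through $f^{-1}(x')$ and $f^{-1}(y')$. Then $f(L)$ is a line through $x'$ and $y'$, so $f(L)=L'$.

**Step 3. The direction maps.** We turn $f$ into a map of $\mathcal{PMF}$, one for each base point. On a line $L$ through $p$, $f$ is a homeomorphism onto a line through $f(p)$. So $f$ maps each ray from $p$ homeomorphically onto a ray from $f(p)$, and opposite rays to opposite rays. A self-homeomorphism of $[0,\infty)$ is proper, so a point tending to infinity along a ray has image tending to infinity along the image ray. Define $\varphi_p:\mathcal{PMF}(S)\to\mathcal{PMF}(S')$ by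
$$f(R_{p,F})=R_{f(p),\varphi_p(F)}. \tag{4}$$
The point $f(R_{p,F}(1))\ne f(p)$ depends continuously on $F$, and its direction seen from $f(p)$ is $\varphi_p(F)$; hence $\varphi_p$ is continuous. The map built in the same way from $f^{-1}$ at $f(p)$ is its inverse, so $\varphi_p$ is a homeomorphism. For a composition $f'\circ f$, the map at $p$ is $\varphi'_{f(p)}\circ\varphi_p$.

In the half-plane one would now say: two rays with the same end are asymptotic, so their images are too, and $\varphi_p$ does not depend on $p$. But the hypothesis gives no control of distances under $f$, so "asymptotic" need not be preserved. We need a comparison of base points that uses only directions of points far away.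

**Lemma 1.** Let $X,Y\in\mathcal T$, $G\in\mathcal{PMF}$, $t_j\to\infty$, $Z_j=R_{X,G}(t_j)\ne Y$, and let $G_j$ be the class with $Z_j\in R_{Y,G_j}$. If $G_j\to G'$, then $i(G,G')=0$.

*Proof.* Represent $G$ by a measured foliation, again called $G$. Let $q_j,q'\in Q^1(Y)$ have $[V(q_j)]=G_j$ and $[V(q')]=G'$. By Fact 2, $q_j\to q'$ and $V(q_j)\to V(q')$ in $\mathcal{MF}$. By (2), applied from $Y$ and from $X$,
$$\mathrm{Ext}_{Z_j}(V(q_j))=e^{-2d_{\mathcal T}(Y,Z_j)}\le1,\qquad \mathrm{Ext}_{Z_j}(G)=e^{-2t_j}\,\mathrm{Ext}_X(G).$$
Minsky's inequality at $Z_j$ gives $i(V(q_j),G)^2\le e^{-2t_j}\,\mathrm{Ext}_X(G)\to0$. By continuity of $i$, $i(V(q'),G)=0$. $\square$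

On the once-punctured torus $i(G,G')=0$ forces $G'=G$, and we would be done. For $\xi\ge2$ the lemma falls short exactly here. If $G=\alpha$ is a curve and $\beta$ is a disjoint curve, then $G'=\alpha$, $G'=\beta$ and $G'=\alpha+7\beta$ all satisfy its conclusion, so it does not say that the points far along $R_{X,\alpha}$ lie, seen from $Y$, in a direction close to $\alpha$.

## 5. One boundary map for all base points

The remedy is to apply Lemma 1 only where zero intersection means equality, namely at u.e. classes, and to use density twice, once in the source and once in the target.

**Proposition 2.** $\varphi_p$ does not depend on $p$.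

*Proof.* Fix $p,p'\in\mathcal T(S)$.

**Step 1. $i(\varphi_p(F),\varphi_{p'}(F))=0$ when $F$ is u.e.** Unique ergodicity in the source makes directions seen from $p'$ converge. Put $z_t=R_{p,F}(t)$ and, for large $t$ (so that $z_t\ne p'$), let $F_t$ be the class with $z_t\in R_{p',F_t}$. By Lemma 1 every accumulation point $F'$ of $F_t$ as $t\to\infty$ satisfies $i(F,F')=0$, so $F'=F$. Since $\mathcal{PMF}(S)$ is compact, $F_t\to F$. Now apply $f$. The point $f(z_t)$ lies on $R_{f(p),\varphi_p(F)}$ and tends to infinity along it. It also lies on $R_{f(p'),\varphi_{p'}(F_t)}$, and $\varphi_{p'}(F_t)\to\varphi_{p'}(F)$ by continuity. Lemma 1 in $\mathcal T(S')$, with $X=f(p)$, $Y=f(p')$ and $G=\varphi_p(F)$, gives $i(\varphi_p(F),\varphi_{p'}(F))=0$.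

**Step 2. The same for every $F$.** This removes the restriction on $F$. The u.e. classes are dense, $\varphi_p$ and $\varphi_{p'}$ are continuous, and $i=0$ is a closed condition.

**Step 3. Equality.** Unique ergodicity in the target turns zero intersection into equality. Since $\varphi_p$ is a homeomorphism, the set of $F$ for which $\varphi_p(F)$ is u.e. is dense. For such $F$, Step 2 gives $\varphi_{p'}(F)=\varphi_p(F)$. By continuity $\varphi_p=\varphi_{p'}$. $\square$

Write $\varphi=\varphi_p$. The boundary map of $f^{-1}$ is $\varphi^{-1}$, and boundary maps compose. A line with ends $\{F,G\}$ is mapped to a line with ends $\{\varphi(F),\varphi(G)\}$.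

## 6. Filling pairs, and why non-filling is weaker than disjointness

**Lemma 3.** $F,G$ fill if and only if $\varphi(F),\varphi(G)$ fill.

*Proof.* If $F,G$ fill, Lemma 0 gives a line with ends $F,G$. Its image is a line with ends $\varphi(F),\varphi(G)$, and the ends of a line fill. For the converse apply this to $f^{-1}$. $\square$

On the once-punctured torus this says only that $\varphi$ is injective, so there our plan stops; for $\xi=1$ we shall rely on Jeffers' theorem. For $\xi\ge2$ the relation has content. The object we want to reach is the *curve graph*, whose vertices are the curves and whose edges join disjoint distinct curves.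

**Fact 7 (Ivanov, Korkmaz, Luo).** If $3g-3+n\ge2$ and $(g,n)\ne(1,2)$, every automorphism of the curve graph is induced by an element of $\mathrm{Mod}^{\pm}(S)$. (The curve complex is a flag complex, so automorphisms of the graph and of the complex agree.)

So we hope that $\varphi$ sends curves to curves and preserves disjointness. The first attempt is to read "disjoint" as "not filling". It fails in two ways. First, we do not yet know that $\varphi(\alpha)$ is a curve if $\alpha$ is. Second, curves that cross may fail to fill. In $S_{0,5}$ place the punctures $1,\dots,5$ in order on a straight line, and let round curves $\alpha,\beta,\delta$ surround $\{1,2\}$, $\{2,3\}$, $\{4,5\}$. The curves $\alpha$ and $\beta$ meet in two points, and each of the four regions they cut out contains a puncture (the regions contain $1$; $2$; $3$; and $4,5$). So there is no bigon to remove and $i(\alpha,\beta)=2$. But $\delta$ is disjoint from both, so $K=\delta$ shows that $\alpha,\beta$ do not fill.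

The idea is not to use the relation pair by pair. Attach to $F$ the set of all classes that do not fill with it, and compare these sets by inclusion. The curves will turn out to be the maximal elements among the non-arational classes, and disjointness will be read off from which curves lie above a given class.

**Definition.** For $F\in\mathcal{PMF}$ put
$$N(F)=\{G\in\mathcal{PMF}: F,G\text{ do not fill}\}=\{G:\ \exists K\ne0,\ i(F,K)=i(G,K)=0\}.$$

We have $F\in N(F)$ (take $K=F$), and $G\in N(F)$ if and only if $F\in N(G)$. By Lemma 3 and the bijectivity of $\varphi$,
$$\varphi(N(F))=N(\varphi(F)). \tag{5}$$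
In the example just given $\beta\in N(\alpha)$. On the once-punctured torus $N(F)=\{F\}$ for every $F$.

## 7. Comparing the sets $N(F)$

**Lemma 4 (arational classes).** If $F$ is arational, $N(F)$ consists of the classes with the same support as $F$. In particular every $G\in N(F)$ is arational with $N(G)=N(F)$, and $N(F)$ contains no curve.

*Proof.* If $i(F,K)=i(G,K)=0$ with $K\ne0$, then $K$ has the same support as $F$. So $K$ is arational, and $i(K,G)=0$ shows that $G$ has the same support too. Conversely, if $G$ has the same support as $F$, take $K=F$. The last sentence follows at once. $\square$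

The next lemma produces a probe: a class whose membership in $N(F)$ tests exactly whether $i(F,\gamma)=0$.

**Lemma 5 (the probe $\Lambda_\gamma$).** For each curve $\gamma$ there is $\Lambda_\gamma\in\mathcal{PMF}$, each of whose components is non-closed and fills a proper subsurface of $S$, such that for all $F\in\mathcal{PMF}$
$$\Lambda_\gamma\in N(F)\iff i(F,\gamma)=0. \tag{6}$$

*Proof.* **Step 1. Construction.** We fill everything outside $\gamma$. For every component $Y$ of $S\setminus\gamma$ that is not a pair of pants, let $\Lambda_Y$ be the stable lamination of a pseudo-Anosov map of $Y$. There is at least one such $Y$, since the complexities of the components add up to $3g-3+n-1\ge1$. The lamination $\Lambda_Y$ is non-closed and fills $Y$, and every measured lamination with the same support is a multiple of it. Put $\Lambda_\gamma=\sum_Y\Lambda_Y$.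

**Step 2. If $i(F,\gamma)=0$, then $\Lambda_\gamma\in N(F)$.** The curve itself is the witness: $K=\gamma$ satisfies $i(K,F)=0=i(K,\Lambda_\gamma)$.

**Step 3. If $i(F,\gamma)>0$, then $F$ and $\Lambda_\gamma$ fill.** We list all $\nu\ne0$ with $i(\nu,\Lambda_\gamma)=0$ and check that $F$ meets each of them. By Fact 6, each component of $\nu$ either has the support of some $\Lambda_Y$, hence is a multiple of $\Lambda_Y$, or is disjoint from the interiors of all the $Y$. In the latter case it lies in a union of pairs of pants and an annulus around $\gamma$. There the only essential non-peripheral curve is $\gamma$, and no non-closed component fits, so it is a multiple of $\gamma$. Thus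
$$\nu=c\gamma+\sum_Yb_Y\Lambda_Y,\qquad c,b_Y\ge0\text{ not all zero}.$$
We have $\gamma\in\sigma(\Lambda_Y)$ because $\gamma\subset\partial Y$. So by (3), $i(F,\Lambda_Y)=0$ would imply $i(F,\gamma)=0$. Hence $i(F,\Lambda_Y)>0$ for every $Y$, and
$$i(F,\nu)=c\,i(F,\gamma)+\sum_Yb_Y\,i(F,\Lambda_Y)>0.$$
No $\nu\neq 0$ is disjoint from both, so $F$ and $\Lambda_\gamma$ fill. $\square$

With the probes, inclusions $N(F)\subset N(\alpha)$ become statements about curves only.

**Lemma 6.** Let $\alpha$ be a curve. If $F$ is arational, then $N(F)\not\subset N(\alpha)$. If $F$ is not arational, then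
$$N(F)\subset N(\alpha)\iff\text{every curve }\gamma\text{ with }i(\gamma,F)=0\text{ satisfies }i(\gamma,\alpha)=0.$$

*Proof.* Let $F$ be arational. Then $F\in N(F)$. If $F\in N(\alpha)$, then $\alpha\in N(F)$, contradicting Lemma 4.

Let $F$ be non-arational.

($\Rightarrow$) If $i(\gamma,F)=0$, then $\Lambda_\gamma\in N(F)\subset N(\alpha)$ by (6), so $i(\alpha,\gamma)=0$, again by (6).

($\Leftarrow$) Let $G\in N(F)$, with $K\ne0$ and $i(F,K)=i(G,K)=0$. We replace the witness $K$ by a curve. Passing to a component, assume $K$ is minimal. $K$ is not arational, since otherwise $i(F,K)=0$ would give $F$ the same support as $K$ and make $F$ arational. So there is $\kappa\in\sigma(K)$, and by (3) $i(\kappa,F)=0=i(\kappa,G)$. By hypothesis $i(\kappa,\alpha)=0$. Now $\kappa$ is a witness that $G\in N(\alpha)$. $\square$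

**Definition.** $A(F)=\{\text{curves }\alpha:\ N(F)\subset N(\alpha)\}$. It depends only on $N(F)$.

**Example.** In $S_{0,5}$ let $\gamma$ surround punctures $1,2$, let $Y$ be the four-holed sphere of Section 3, and let $\Lambda_\gamma=\Lambda_Y$. A curve with zero intersection with $\Lambda_\gamma$ is disjoint from $\mathrm{int}\,Y$, so it is $\gamma$. By Lemma 6, $A(\Lambda_\gamma)$ consists of the curves $\alpha$ with $i(\alpha,\gamma)=0$: the curve $\gamma$ and all non-peripheral curves of $Y$. It is infinite.

**Lemma 7.**

* (i) If $F$ is arational, $A(F)=\emptyset$. If $F$ is not arational, then $\emptyset\ne\sigma(F)\subset A(F)$.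
* (ii) If $F$ has a non-closed component filling $Y\neq S$, then every non-peripheral curve of $Y$ is in $A(F)$, and $A(F)$ is infinite.
* (iii) If $F$ is a weighted multicurve, $A(F)=\sigma(F)$ is the set of its component curves. In particular $A(\alpha)=\{\alpha\}$ for a curve $\alpha$.

*Proof.* (i) The first sentence is Lemma 6. If $F$ is not arational, then $\sigma(F)\neq\emptyset$. Let $\beta\in\sigma(F)$. A curve $\gamma$ with $i(\gamma,F)=0$ has $i(\gamma,\beta)=0$ by (3), so $\beta\in A(F)$ by Lemma 6.

(ii) $F$ is not arational, since an arational class has only one component, which fills $S$. Let $\alpha$ be a non-peripheral curve of $Y$. A curve $\gamma$ with $i(\gamma,F)=0$ is disjoint from $\mathrm{int}\,Y$ by Fact 6, hence from $\alpha$. By Lemma 6, $\alpha\in A(F)$. Since $Y$ is not an annulus or a pair of pants, it has infinitely many non-peripheral curves.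

(iii) By (i), $\sigma(F)\subset A(F)$. Let $\alpha\in A(F)$. The component curves of $F$ have zero intersection with $F$, hence with $\alpha$ by Lemma 6. Suppose $\alpha$ is not a component of $F$. Then $\alpha$ is a non-peripheral curve in a component $W$ of the complement of $F$. We need a curve $\gamma\subset W$ crossing $\alpha$. The surface $W$ has a non-peripheral curve, so it is not a pair of pants, and the stable lamination $\Lambda_W$ of a pseudo-Anosov map of $W$ fills $W$ and is crossed by $\alpha$: $i(\alpha,\Lambda_W)>0$. Weighted curves of $W$ are dense among its measured laminations (regard boundary curves as punctures), so by continuity some curve $\gamma$ of $W$ has $i(\alpha,\gamma)>0$. But $i(\gamma,F)=0$, and this contradicts Lemma 6. $\square$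

## 8. Recognizing arational classes, curves and disjointness

Each of the following three characterizations uses only the sets $N(\cdot)$ and objects already recognized.

**Proposition 8.**

* (a) $F$ is arational if and only if $N(F')=N(F)$ for all $F'\in N(F)$.
* (b) $F$ is (the class of) a curve if and only if $F$ is not arational and $N(F)$ is maximal, that is, for $F'\in\mathcal{PMF}$, $N(F)\subset N(F')$ implies $N(F)=N(F')$.
* (c) Distinct curves $\alpha,\beta$ are disjoint if and only if $A(F)=\{\alpha,\beta\}$ for some $F$.

*Proof.* **Step 1. Part (a).** The point is that for non-arational $F$ the set $N(F)$ contains both a curve and its probe, and these behave differently. ($\Rightarrow$) is Lemma 4. ($\Leftarrow$) Suppose $F$ is not arational and pick $\beta\in\sigma(F)$. By (3) with $\lambda=\mu=F$ we have $i(\beta,F)=0$. So $\beta\in N(F)$ (take $K=\beta$) and $\Lambda_\beta\in N(F)$ by (6). If the condition held, then $N(\beta)=N(F)=N(\Lambda_\beta)$, and hence $A(\Lambda_\beta)=A(\beta)=\{\beta\}$. But $\Lambda_\beta$ has non-closed components filling proper subsurfaces, so $A(\Lambda_\beta)$ is infinite by Lemma 7(ii). Contradiction.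

**Step 2. Part (b), curves are maximal.** Let $\alpha$ be a curve, which is not arational, and let $N(\alpha)\subset N(F')$. Since $\alpha\in N(\alpha)\subset N(F')$, Lemma 4 shows that $F'$ is not arational. Pick $\beta\in\sigma(F')$. By Lemma 7(i), $N(\alpha)\subset N(F')\subset N(\beta)$, so $\beta\in A(\alpha)=\{\alpha\}$. Thus $\beta=\alpha$ and all inclusions are equalities.

**Step 3. Part (b), maximal non-arational classes are curves.** Let $F$ be non-arational with $N(F)$ maximal, and pick $\beta\in\sigma(F)$. By Lemma 7(i), $N(F)\subset N(\beta)$, and by maximality $N(F)=N(\beta)$. So $A(F)=A(\beta)=\{\beta\}$. A non-closed component of $F$ would fill some $Y\ne S$ and make $A(F)$ infinite. So $F$ is a weighted multicurve, and by Lemma 7(iii) its only component is $\beta$. Hence $F=\beta$ in $\mathcal{PMF}$.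

**Step 4. Part (c).** If $\alpha,\beta$ are disjoint, take $F=\alpha+\beta$ and use Lemma 7(iii). Conversely, if $A(F)=\{\alpha,\beta\}$, then $F$ is not arational by Lemma 7(i) and has no non-closed component by Lemma 7(ii). So $F$ is a weighted multicurve, and by (iii) $\alpha,\beta$ are its components, hence disjoint. $\square$

**Proposition 9.** $\varphi$ restricts to a bijection from the curves of $S$ to the curves of $S'$ that is an isomorphism of curve graphs.

*Proof.* We carry the three characterizations through (5), in order. Condition (a) is stated in terms of $N$ alone, so $\varphi$ and $\varphi^{-1}$ preserve arational classes. Condition (b) is then stated in terms of $N$ and arationality, and $F'$ ranges over all of $\mathcal{PMF}$, on which $\varphi$ is bijective; so $\varphi$ and $\varphi^{-1}$ preserve curves. Hence $\varphi(A(F))=A(\varphi(F))$ for all $F$, and by (c) $\varphi$ and $\varphi^{-1}$ preserve disjointness of distinct curves. $\square$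

## 9. From the curve graph back to points of $\mathcal T$

**Fact 8 (Patterson; Earle–Kra).** Via hyperelliptic quotients, $\mathcal T_{1,2}\cong\mathcal T_{0,5}$ and $\mathcal T_{2,0}\cong\mathcal T_{0,6}$ isometrically.

*Proof of Theorem A.* **Step 1. Reduction to $(g,n)\ne(1,2)$.** Fact 7 excludes this case. If $(g,n)=(1,2)$, conjugate $f$ by the isometry $\mathcal T_{1,2}\cong\mathcal T_{0,5}$. The result is a totally geodesic homeomorphism of $\mathcal T_{0,5}$, and it is enough to treat it. So let $S=S'=S_{g,n}$ with $(g,n)\ne(1,2)$. By Section 4, Step 1, all of Sections 4–8 applies to $f$.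

**Step 2. Removing a mapping class.** We reduce to a trivial boundary map. By Proposition 9 and Fact 7 there is $h\in\mathrm{Mod}^{\pm}(S)$ with $\varphi(\alpha)=h(\alpha)$ for all curves $\alpha$. The action of $h$ on $\mathcal T(S)$ is an isometry that sends $R_{X,F}$ to $R_{h(X),h(F)}$. For orientation-reversing $h$ one replaces $(X,q)$ by $(\bar X,\bar q)$; the natural coordinate becomes $x-iy$, so the vertical foliation with its measure $|dx|$ is unchanged. Thus the boundary map of $h$ is the action of $h$ on $\mathcal{PMF}$. Put $f_1=h^{-1}\circ f$. This is a totally geodesic homeomorphism, and its boundary map $\varphi_1=h^{-1}\circ\varphi$ is continuous and fixes every curve. Curves are dense in $\mathcal{PMF}$, so $\varphi_1=\mathrm{id}$.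

**Step 3. $f_1$ is the identity.** This is the half-plane argument of Section 1. Let $L$ be any line, with ends $\{F,G\}$. Then $f_1(L)$ is a line with ends $\{\varphi_1(F),\varphi_1(G)\}=\{F,G\}$, so $f_1(L)=L$ by the uniqueness in Lemma 0. Given $X\in\mathcal T(S)$, choose two distinct lines $L_1,L_2$ through $X$. Then $L_1\cap L_2=\{X\}$ by Fact 1 and $f_1(X)\in L_1\cap L_2$, so $f_1(X)=X$.

Hence $f_1=\mathrm{id}$, and $f=h$ is an isometry given by an element of $\mathrm{Mod}^{\pm}(S)$. For $(g,n)=(1,2)$ the original map is conjugate, by an isometry, to the action of an element of $\mathrm{Mod}^{\pm}(S_{0,5})$, and so it too is an isometry. $\blacksquare$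

*Proof of the Corollary.* Elements of $\mathrm{Isom}(\mathcal T_{g,n},d_{\mathcal T})$ are homeomorphisms that map geodesics to geodesics, so they are totally geodesic. Conversely, by Theorem A every totally geodesic self-homeomorphism is an isometry and comes from $\mathrm{Mod}^{\pm}(S_{g,n})$, or from $\mathrm{Mod}^{\pm}(S_{0,5})$ via Fact 8 when $(g,n)=(1,2)$. Finally, mapping classes act by isometries. $\blacksquare$

## 10. Two surfaces, injective maps and dense families of lines

We prove Theorem B. Two more inputs are used: Jeffers' theorem for $n=2$, and a classification of curve complexes.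

**Fact 9 (Luo, "Automorphisms of the complex of curves", Topology 39 (2000)).** Two surfaces of complexity $\ge2$ have isomorphic curve complexes only if they are homeomorphic or form one of the pairs $\{(0,5),(1,2)\}$, $\{(0,6),(2,0)\}$.

**Step 1. Under hypothesis 1, $f$ is a homeomorphism onto $\mathcal T(S')$.** Surjectivity is what is missing. The complexities agree, so the dimensions do, and by invariance of domain $f$ is a homeomorphism onto an open set $U\subset\mathcal T(S')$. Let $u\in U$ and $y\in\mathcal T(S')$, $y\ne u$, and let $L'$ be the line through $u$ and $y$. Since $U$ is open, $L'$ contains two distinct points $f(a),f(b)$ of $U$, for instance $u$ and a nearby point of $L'$. The image of the line through $a,b$ is a line containing both, so it is $L'$. Hence $y\in L'\subset U$. Thus $U=\mathcal T(S')$, and $f$ is a homeomorphism mapping lines onto lines.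

**Step 2. Under hypothesis 2, $f$ maps every line onto a line.** We pass from $\mathcal D$ to all lines by a limit. Let $x,y,z$ be distinct points of a line $L$, and take $L_j\in\mathcal D$, $x_j,y_j\in L_j$ with $x_j\to x$ and $y_j\to y$. Parametrize $L_j$ by an isometric embedding $\gamma_j:\mathbf R\to\mathcal T(S)$ with $\gamma_j(0)=x_j$ and $y_j=\gamma_j(d_{\mathcal T}(x_j,y_j))$, for $j$ so large that $x_j\ne y_j$. The metric is proper and the points $\gamma_j(0)$ stay bounded, so by Arzelà–Ascoli a subsequence converges locally uniformly to an isometric embedding $\gamma$ of $\mathbf R$, with $\gamma(0)=x$ and $\gamma(d_{\mathcal T}(x,y))=y$. Its image is the line through $x$ and $y$, which is $L$. Write $z=\gamma(s)$ and put $z_j=\gamma_j(s)\in L_j$; then $z_j\to z$ along the subsequence.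

The points $f(x_j),f(y_j),f(z_j)$ lie on a common line, and they converge to $f(x),f(y),f(z)$. Parametrize these lines by $\gamma_j'$ with $\gamma_j'(0)=f(x_j)$ and $f(y_j)=\gamma'_j(d_{\mathcal T}(f(x_j),f(y_j)))$, and write $f(z_j)=\gamma_j'(s_j)$ with $|s_j|=d_{\mathcal T}(f(x_j),f(z_j))$. The $s_j$ are bounded. After passing to a further subsequence, $s_j$ converges and $\gamma_j'$ converges locally uniformly to a parametrization of the line through $f(x)\ne f(y)$. So $f(z)$ lies on that line. Since $z$ was arbitrary, $f(L)$ is contained in a line. It is closed and homeomorphic to $\mathbf R$, so as in Section 4, Step 1, it is that line.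

From now on $f$ is a homeomorphism of $\mathcal T(S)$ onto $\mathcal T(S')$ mapping every line onto a line.

**Step 3. Complexity $1$.** Here the boundary relation is empty of information, as we saw in Section 6. We have $(g,n),(g',n')\in\{(0,4),(1,1)\}$, and both Teichmüller spaces are isometric to the hyperbolic plane of curvature $-4$. Changing the curvature to $-1$ is a rescaling, so Jeffers' theorem applies and $f$ is an isometry. The pairs that occur are those in the statement.

**Step 4. Complexity $\ge2$.** We reduce to one surface. Using Fact 8, replace $(1,2)$ by $(0,5)$ and $(2,0)$ by $(0,6)$ on both sides, composing $f$ with the corresponding isometries; these preserve lines. Sections 4–8 apply to $f:\mathcal T(S)\to\mathcal T(S')$, and Proposition 9 gives an isomorphism between the curve graphs, hence (flag complexes) between the curve complexes, of $S$ and $S'$. After the replacement neither surface is of type $(1,2)$ or $(2,0)$, so Fact 9 leaves only $S\cong S'$. A homeomorphism $S\to S'$ induces an isometric identification $\mathcal T(S)\cong\mathcal T(S')$. Under it $f$ becomes a self-homeomorphism of $\mathcal T(S)$ mapping lines onto lines, with $S\ne S_{1,2}$,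 and Steps 2 and 3 of Section 9, which use only that lines go onto lines, show that it is an isometry. Undoing the replacements, the original $f$ is a surjective isometry, and the types satisfy $(g,n)=(g',n')$ or $\{(g,n),(g',n')\}$ is $\{(0,5),(1,2)\}$ or $\{(0,6),(2,0)\}$. $\blacksquare$
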